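# Magnetic fields that vanish at infinity and Hamiltonians with pure point spectrum

## 1. Fields of size $O(1/|x|)$: no eigenvalues at high energy

A charged quantum particle moves in $\mathbb R^3$ under a magnetic field alone. Suppose the field dies off at infinity, so that far away the particle is almost free. Must some states escape to infinity, or can it happen that all states are superpositions of bound states? We first make this precise, then settle an easy case.

**Setting.** Let $\vec a\in C^1(\mathbb R^3)$ be a real vector potential, $\vec B=\vec\nabla\times\vec a$. For $j=1,2,3$ let $\Pi_j$ be the closure of $-i\nabla_j-a_j$ on $C_0^\infty(\mathbb R^3)$, and let $H_0(\vec a)=\sum_j\Pi_j^*\Pi_j$, a self-adjoint operator on $L^2(\mathbb R^3)$. Write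
$$\nabla_a=\nabla-i\vec a,\qquad q(u,v)=\int\nabla_au\cdot\overline{\nabla_av},\qquad q(u)=q(u,u),\qquad \langle u,v\rangle=\int u\bar v .$$
Equivalently, $H=H_0(\vec a)$ is the operator associated with the closure of the form $q$ on $C_0^\infty$. Formally $H=-(\nabla-i\vec a)^2$. Elements $u$ of the form domain satisfy $u,\nabla_au\in L^2$. As $\vec a$ is locally bounded, they lie in $H^1_{loc}$.

**Definition.** A $C^1$ potential $\vec a$ is a *magnetic bottle of the second kind* if and only if $H_0(\vec a)$ has pure point spectrum, i.e. $L^2(\mathbb R^3)$ has an orthonormal basis of eigenfunctions of $H_0(\vec a)$.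

**Example.** If $\vec B=0$, then $\vec a=\nabla g$ with $g\in C^2$, and $\nabla_a(e^{ig}v)=e^{ig}\nabla v$. So $H$ is unitarily equivalent to $-\Delta$, which has no eigenvalue: not a bottle. If $\vec B=(0,0,b)$ is constant, $b\ne0$, take $\vec a=\frac b2(-x_2,x_1,0)$. A Fourier transform in $x_3$ turns $H$ into $L+k^2$, where $L$, acting in $(x_1,x_2)$, has spectrum consisting of the Landau levels. If $(L+k^2)\hat u(\cdot,k)=E\hat u(\cdot,k)$ for a.e. $k$, then $E-k^2$ is a Landau level whenever $\hat u(\cdot,k)\neq0$. This allows only finitely many $k$, so $u=0$. Again there is no eigenvalue: the particle escapes along the field.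

The question, from the paper "Schrödinger Operators With Magnetic Fields. I. General Interactions", is the following.

**Conjecture B.** If $\vec a\in C^1(\mathbb R^3)$ and $\vec B=\vec\nabla\times\vec a\to0$ at infinity, then $\vec a$ is not a magnetic bottle of the second kind.

For fields that decay like $1/|x|$ this is true, and easy.

**Theorem 1.** Let $\vec a\in C^1(\mathbb R^3)$ and $b:=\sup_x|x\times\vec B(x)|<\infty$. Then $H_0(\vec a)$ has no eigenvalue in $(b^2,\infty)$. In particular, if $\vec B=O(|x|^{-1})$ at infinity, then $\vec a$ is not a magnetic bottle of the second kind.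

*Proof.* The plan is a virial identity: test the eigenvalue equation with $F\cdot\nabla_au$, where $F$ is a cut-off version of the dilation field $x$.

**Step 1: regularity, so that the test function is legitimate.** Let $Hu=Eu$, $u\ne0$, $E>0$. Then $u,\nabla_au\in L^2$ and $\|\nabla_au\|^2=q(u)=E\|u\|^2$. In the distribution sense
$$-\Delta u+2i\vec a\cdot\nabla u+i(\mathrm{div}\,\vec a)u+|\vec a|^2u=Eu .$$
As $u\in H^1_{loc}$ and $\vec a\in C^1$, this gives $\Delta u\in L^2_{loc}$, hence $u\in H^2_{loc}$. With $D_j=\partial_j-ia_j$ we have $D_ku\in H^1_{loc}$ and $[D_j,D_k]=-i(\partial_ja_k-\partial_ka_j)=-i\epsilon_{jkl}B_l$.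

**Step 2: the identity.** Let $F$ be a smooth compactly supported real vector field. Repeated indices are summed. From $\int(-D_jD_ju-Eu)\overline{F_kD_ku}=0$ and an integration by parts,
$$\int\partial_jF_k\,D_ju\,\overline{D_ku}+\int F_k\,D_ju\,\overline{D_jD_ku}-E\int F_k\,u\,\overline{D_ku}=0 .$$
Insert $\overline{D_jD_ku}=\overline{D_kD_ju}+i\epsilon_{jkl}B_l\bar u$ and take real parts. We have $\mathrm{Re}\,D_ju\,\overline{D_kD_ju}=\frac12\partial_k|D_ju|^2$ and $\mathrm{Re}\,u\,\overline{D_ku}=\frac12\partial_k|u|^2$, while $\epsilon_{jkl}F_kB_l=(F\times\vec B)_j$ and $\mathrm{Re}(iz)=-\mathrm{Im}\,z$. Integrating by parts once more,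
$$\mathrm{Re}\int\partial_jF_k\,D_ju\,\overline{D_ku}-\tfrac12\int\mathrm{div}F\,(|\nabla_au|^2-E|u|^2)-\mathrm{Im}\int(F\times\vec B)\cdot\nabla_au\;\bar u=0. \tag{1}$$

**Step 3: let $F$ tend to $x$.** Take $F=\chi(|x|/R)\,x$ with $\chi\in C_0^\infty$, $\chi=1$ on $[0,1]$. Then $\partial_jF_k=\chi\,\delta_{jk}+\chi'\,x_jx_k/(R|x|)$. The terms with $\chi'$ are bounded uniformly in $R$ and live in $|x|\ge R$, and $|F\times\vec B|\le\|\chi\|_\infty b$. As $u,\nabla_au\in L^2$, dominated convergence gives
$$\|\nabla_au\|^2-\tfrac32\big(\|\nabla_au\|^2-E\|u\|^2\big)=\mathrm{Im}\int(x\times\vec B)\cdot\nabla_au\;\bar u .$$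
Since $\|\nabla_au\|^2=E\|u\|^2$, the left side is $E\|u\|^2$. The right side is at most $b\|\nabla_au\|\|u\|=b\sqrt E\|u\|^2$. Hence $E\le b^2$.

**Step 4: not a bottle.** If $\vec B=O(|x|^{-1})$ at infinity, then $b<\infty$ because $\vec B$ is continuous. So all eigenvalues lie in $[0,b^2]$. If $H$ had pure point spectrum it would be bounded, hence defined on all of $L^2$. This contradicts $D(H)\subset H^1_{loc}$. $\square$

What changes if $\vec B$ tends to zero more slowly than $1/|x|$? The bound $b$ becomes infinite and the argument says nothing. In fact the answer flips, right at the threshold.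

**Theorem 2.** Let $f:(0,\infty)\to(0,\infty)$ satisfy $rf(r)\to\infty$ as $r\to\infty$. Then there is $\vec a\in C^\infty(\mathbb R^3)$ with $|\vec B(x)|\le f(|x|)$ for all $x\ne0$ such that $H_0(\vec a)$ has pure point spectrum and $\sigma(H_0(\vec a))=[0,\infty)$ (so the eigenvalues are dense in $[0,\infty)$).

Taking $f(r)=(1+r)^{-1/2}$ shows that **Conjecture B is false**. Theorem 1 is not needed for this. It shows that the condition $rf(r)\to\infty$ in Theorem 2 cannot be replaced by boundedness of $rf(r)$. The rest of these notes proves Theorem 2.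

## 2. Angular-momentum barriers and the scale $rf(r)$

Let $(\rho,\varphi,z)$ be cylindrical coordinates about some axis, and let $\vec a=\psi\nabla\varphi=\frac{\psi}{\rho}\hat e_\varphi$ with $\psi=\psi(\rho,z)$. Then $\vec B=\nabla\psi\times\nabla\varphi$, and in the frame $(\hat e_\rho,\hat e_z,\hat e_\varphi)$
$$\nabla_a=\big(\partial_\rho,\ \partial_z,\ \rho^{-1}(\partial_\varphi-i\psi)\big). \tag{2}$$
All three components preserve each sector $e^{im\varphi}g(\rho,z)$. In sector $m$ the last is multiplication by $i(m-\psi)/\rho$. So in sector $m$ the energy contains the effective potential $(m-\psi)^2/\rho^2$, and a region where this is large is a barrier.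

*How high can a barrier be?* On a region of size $R$ at distance about $R$, a field of size $f(R)$ allows $\psi$ to vary by about $f(R)R^2$. The barrier then has height of order $(f(R)R^2)^2/R^2=(Rf(R))^2$. It can be made arbitrarily high, by going far out, when $rf(r)\to\infty$. This is the threshold of Theorem 1.

*One plateau does not serve all sectors.* If $\psi=\Psi$ on a shell, sectors with $m$ near $\Psi$ see no barrier there. Two plateaus suffice: let $\psi=\frac12\Psi$ on part of the shell and $\psi=\Psi$ on another part. Call $m$ *mid* if $|m-\Psi|\le\Psi/4$. On the half plateau a mid $m$ has $m-\frac12\Psi\ge\frac14\Psi$. On the full plateau a non-mid $m$ has $|m-\Psi|>\frac14\Psi$. For instance, with $\Psi=8$ the mid sectors are $m=6,\dots,10$. On the half plateau $\psi=4$ they satisfy $|m-4|\ge2$, and on the full plateau $\psi=8$ all other $m$ satisfy $|m-8|\ge3$. So every sector has a barrier *somewhere* in the shell, though not in the same place.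

## 3. The hole on the axis, and resonances

**The axis.** The first plan is to surround the origin by larger and larger shells, all symmetric about one fixed axis, each carrying barriers. It breaks down on the axis. If $\vec a=\frac\psi\rho\hat e_\varphi$ is $C^1$, then $\psi\to0$ as $\rho\to0$, and $B_z=\rho^{-1}\partial_\rho\psi$. So
$$\psi(\rho,z)=\int_0^\rho B_z(s,z)\,s\,ds,\qquad \frac{\psi^2}{\rho^2}\le\frac{\rho^2}4\sup_{s\le\rho}|\vec B(s,z)|^2 .$$
In sector $m=0$ the effective potential vanishes on the axis. If $\vec B\to0$ at infinity, then for any $E>0$ and any $\rho_0$ it is below $E$ on $\{\rho<\rho_0\}$ once $|z|$ is large: a tunnel that widens. A closed surface of revolution that encloses a point of its axis meets the axis, so in sector $0$ no such shell carries a barrier all the way around.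

The way out is to use *tori*. A torus of revolution stays away from its axis, and it encloses the tube around its core circle. What we want to confine must lie in that tube, hence off the axis. So ring $n$ must sit inside the tube of ring $n+1$, and the axes of different rings are different. There is no global symmetry, only an exact rotational symmetry in each shell, about its own axis. Since barriers are only used inside shells, this is enough.

**Resonances.** Barriers make $H$ exponentially close to a direct sum of operators with discrete spectrum, with arbitrarily small coupling. That does not yet give eigenfunctions of $H$. Consider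
$$\begin{pmatrix}\lambda&\epsilon\\ \epsilon&\lambda+\delta\end{pmatrix},$$
whose eigenvectors are the coordinate vectors rotated by an angle $\vartheta$ with $|\tan2\vartheta|=2|\epsilon/\delta|$. For $\delta=0$ they are $(1,\pm1)/\sqrt2$, however small $\epsilon\neq0$ is. If an energy of the inside coincided with an energy of the next shell, a state could spread over both, and again at the next shell. So the levels inside must differ from those outside by a margin much larger than the tunneling amplitude. The device is that multiplying the outer world by a factor $t$ multiplies its energies by $t^{-2}$. An exponentially small dilation, which still dwarfs the tunneling, moves the outer levels off the inner ones. Each ring will therefore have an inner half at scale $R_n$ and an outer half at scale $t_nR_n$.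

## 4. Textbook facts

Throughout, $C$ denotes absolute constants that may change from line to line. They depend only on cutoff profiles fixed once and for all.

**(a)** *For smooth $\vec a$, $H$ is essentially self-adjoint on $C_0^\infty$.* As $H\ge0$, it suffices that $(H+1)C_0^\infty$ is dense. Let $u\in L^2$ be orthogonal to it. Then $-\nabla_a^2u+u=0$ as a distribution, so $u\in C^\infty$ by elliptic regularity. With $\chi_R=\chi(|x|/R)$, $\chi\in C_0^\infty$, $\chi=1$ near $0$, test with $\chi_R^2u$ and use $\mathrm{Re}\,\nabla_au\cdot\overline{\nabla_a(\chi_R^2u)}=|\nabla_a(\chi_Ru)|^2-|\nabla\chi_R|^2|u|^2$. This gives $\|\nabla_a(\chi_Ru)\|^2+\|\chi_Ru\|^2=\||\nabla\chi_R|u\|^2\le CR^{-2}\|u\|^2\to0$. So $u=0$. Consequently $(H-z)C_0^\infty$ is dense for every non-real $z$.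

**(b)** The diamagnetic inequality $|\nabla|u||\le|\nabla_au|$ a.e. (Lieb–Loss, *Analysis*, Theorem 7.21).

**(c)** The min–max principle.

**(d)** *For orthogonal projections, $\|P-Q\|\le\max(\|(1-Q)P\|,\|(1-P)Q\|)$.* Indeed $(P-Q)f=P(1-Q)f-(1-P)Qf$ is an orthogonal sum, and $\|P(1-Q)\|=\|(1-Q)P\|$. So $\|(P-Q)f\|^2\le\max(\cdot)^2\big(\|(1-Q)f\|^2+\|Qf\|^2\big)=\max(\cdot)^2\|f\|^2$.

For a self-adjoint operator $T$ on a closed subspace of $L^2$, $\mathbf 1_I(T)$ is its spectral projection, extended by $0$ to the orthogonal complement.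

## 5. Nested rings

**Step 1: profiles.** Two plateaus going in, two coming out. Fix smooth $\theta_{in},\theta_{out}:\mathbb R\to[0,1]$ with

* $\theta_{in}=0$ on $(-\infty,1]$, $=\frac12$ on $[2,3]$, $=1$ on $[4,\infty)$;
* $\theta_{out}=1$ on $(-\infty,6]$, $=\frac12$ on $[7,8]$, $=0$ on $[9,\infty)$.

Let $C_\theta=\sup(|\theta_{in}'|,|\theta_{out}'|)$.

**Step 2: scales.** These are fixed before any dilation is chosen. Let $\bar R_n=20^{n-1}\bar R_1$, with $\bar R_1$ a large constant, and
$$g_n=\min\Big(n,\ \tfrac1{30C_\theta}\inf_{r\ge0.4\bar R_n}rf(r)\Big),\qquad \Psi_n=g_n\bar R_n,\qquad E_n=\frac{g_n^2}{102400}, \tag{3}$$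
$$\kappa=10^{-5},\qquad \tau_n=e^{-\kappa\Psi_n},\qquad \eta_n=e^{-2\kappa\Psi_n}=\tau_n^2 .$$
Here $E_n$ is the energy up to which shell $n$ will be opaque ($\sqrt{E_n}=g_n/320$), $\tau_n$ bounds the dilation, and $\eta_n$ is the margin against resonance. As $rf(r)\to\infty$, for $\bar R_1$ large we have $g_1=1$. The sequence $g_n$ is nondecreasing, $1\le g_n\le n$, and $g_n\to\infty$. Hence $\Psi_{n+1}\ge20\Psi_n$ and $\Psi_n\ge\bar R_n$. We also take $\bar R_1$ so large that $\tau_n\le\frac1{100}$, $\prod_k(1+\tau_k)\le2$, $\bar R_1\ge320$ and $\bar R_n\ge n+1$ for all $n$. Finitely many further conditions of this kind appear later (a smallness of $\tau_n$ in Lemma 3, and (16)). They involve only absolute constants.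

Numbers $t_n\in[1,1+\tau_n]$ will be chosen inductively in Section 9. Until then, everything holds for all such $t_n$. Put $R_1=\bar R_1$, $o_1=0$,
$$R_{n+1}=20\,t_nR_n,\qquad o_{n+1}=o_n-10R_{n+1}e_1,\qquad\text{so}\quad\bar R_n\le R_n\le2\bar R_n. \tag{4}$$

**Step 3: circles and the potential.** Let $(\rho,\varphi,z)$ be cylindrical coordinates about the axis through $o_n$ parallel to $e_3$ (we suppress $n$, and write $\varphi_n$ when needed). Let $\mathcal C_n=\{\rho=10R_n,z=0\}$, $\mathcal C_n'=\{\rho=10t_nR_n,z=0\}$ and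
$$d_n(x)=\mathrm{dist}(x,\mathcal C_n)/R_n,\qquad d_n'(x)=\mathrm{dist}(x,\mathcal C_n')/(t_nR_n).$$
The two circles are at Hausdorff distance $10(t_n-1)R_n$. Therefore
$$d_n'\le d_n+10(t_n-1)\le d_n+\tfrac1{10},\qquad d_n\le d_n'+20(t_n-1)\le d_n'+\tfrac15\ \text{ if } d_n'\le10. \tag{5}$$
(For the second: $d_n\le t_nd_n'+10(t_n-1)=d_n'+(t_n-1)(d_n'+10)$.) Define
$$\theta_n=\theta_{in}(d_n)\ \text{ where } d_n\le5,\qquad\theta_n=\theta_{out}(d_n')\ \text{ where } d_n\ge5 .$$
For $4\le d_n\le5.5$ both expressions equal $1$, since $d_n'\le5.6$. The function $\theta_{in}(d_n)$ varies only for $d_n\in[1,4]$, and $\theta_{out}(d_n')$ only for $d_n'\in[6,9]$. There $d_n$, resp. $d_n'$, is smooth, being away from the circle and from the axis. So $\theta_n$ is smooth. Set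
$$\vec a=\sum_n\vec a_n,\qquad\vec a_n=\psi_n\nabla\varphi_n=\tfrac{\psi_n}\rho\hat e_\varphi,\qquad\psi_n=\Psi_n\theta_n .$$

**Step 4: the rings are nested.** We have $\mathrm{supp}\,\vec a_n\subset\{d_n\ge1,d_n'\le9\}$. On $\{d_n'\le9\}$,
$$R_n\le t_nR_n\le\rho\le19t_nR_n\le20R_n. \tag{6}$$
Hence $\vec a_n\in C_0^\infty$ and $|\vec a_n|\le\Psi_n/R_n\le g_n$. Since $o_n\in\mathcal C_{n+1}$,
$$\{d_n<1\}\subset\{d_n'\le9\}\subset\bar B(o_n,19t_nR_n)\subset B(o_n,R_{n+1})\subset\{d_{n+1}<1\}\subset B(o_{n+1},11R_{n+1}). \tag{7}$$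
So on $\{d_n'\le9\}$ all $\vec a_k$ with $k>n$ vanish, while for $k<n$ the support of $\vec a_k$ lies in $\{d_n<1\}$. On **shell $n$**, the set $\{d_n>1,\ d_n'<9\}$, we have $\vec a=\vec a_n$, and $\vec a$ is rotation invariant there.

**Step 5: smoothness and the size of the field.** As $R_{k}\le R_{k+1}/20$, $|o_n|\le10(R_2+\dots+R_n)\le10.6R_n$. On $\mathrm{supp}\,\vec a_n$ this gives $|x|\le(10.6+19.2)R_n\le30R_n$. Also $|x|\ge0.4R_n$ there. For $n=1$, $|x|\ge\rho\ge R_1$. For $n\ge2$, $d_n\ge1$ forces $|x-o_{n-1}|\ge R_n$ by (7), and $|o_{n-1}|\le10.6R_{n-1}\le0.53R_n$. Finally, for $n\ge2$,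
$$B(0,0.4R_n)\subset\{d_n<1\}, \tag{8}$$
because there $|x-o_{n-1}|\le0.93R_n$. So on each ball the sum defining $\vec a$ is finite, and $\vec a\in C^\infty$. On $\mathrm{supp}\,\vec a_n$, $|\nabla\psi_n|\le C_\theta\Psi_n/R_n$ and $|\nabla\varphi_n|=1/\rho\le1/R_n$, so
$$|\vec B|\le\frac{C_\theta\Psi_n}{R_n^2}\le\frac{C_\theta g_n}{R_n}\le\frac{30C_\theta g_n}{|x|}\le f(|x|).$$
The last step uses (3) and $|x|\ge0.4R_n\ge0.4\bar R_n$. Elsewhere $\vec B=0$.

**Step 6: $\sigma(H)=[0,\infty)$.** By (7), $\vec a=0$ on $\{19t_nR_n<|x-o_n|<20t_nR_n\}$. This set contains a ball of radius $r_n=t_nR_n/4$ about some $c_n$. For $k\in\mathbb R^3$ and a fixed $\chi\in C_0^\infty(B(0,1))$ with $\|\chi\|=1$, the functions $u_n=r_n^{-3/2}\chi((x-c_n)/r_n)e^{ik\cdot x}$ satisfy $\|u_n\|=1$ and $\|(H-|k|^2)u_n\|=\|(-\Delta-|k|^2)u_n\|\le C(|k|/r_n+1/r_n^2)\to0$. So $[0,\infty)\subset\sigma(H)$, and equality holds as $H\ge0$.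

It remains to prove that $H$ has pure point spectrum. Density of the eigenvalues in $[0,\infty)$ is then automatic, since for pure point spectrum $\sigma(H)$ is the closure of the set of eigenvalues.

## 6. Cutting space by position and by angular momentum

**Step 1: the barriers.** Let $\mathcal M_n=\{m\in\mathbb Z:|m-\Psi_n|\le\Psi_n/4\}$, a finite set, and let $P_n^{\rm mid}$ be the projection onto the sectors $m\in\mathcal M_n$ ("mid"), acting on functions on rotation-invariant regions of shell $n$. It is convolution in $\varphi$ with a trigonometric polynomial. So on a rotation-invariant open region (away from the axis) it preserves $C_0^\infty$ and $H^1_{loc}$, and by (2) it commutes with the components of $\nabla_a$ in the cylindrical frame. In particular mid functions and non-mid functions are orthogonal, and so are their gradients $\nabla_a$. This is called *sector orthogonality* below.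

On the **mid zones** $\{2<d_n<3\}$ and $\{7<d_n'<8\}$ we have $\theta_n=\frac12$ (on the second, $d_n\ge6.9$ by (5)). On the **non-mid zones** $\{4<d_n<5\}$ and $\{5<d_n'<6\}$ we have $\theta_n=1$. By Section 2, in a mid zone with $m\in\mathcal M_n$, or a non-mid zone with $m\notin\mathcal M_n$, $|m-\psi_n|\ge\Psi_n/4$. By (6) and (4), $\rho\le20R_n\le40\bar R_n$, so
$$\frac{(m-\psi_n)^2}{\rho^2}\ \ge\ \frac{\Psi_n^2}{16\cdot400\,R_n^2}\ \ge\ \frac{g_n^2}{25600}=4E_n . \tag{9}$$

**Step 2: the cutting projections.** Mid sectors are cut in the mid zones, the others in the non-mid zones. Define orthogonal projections on $L^2(\mathbb R^3)$: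

* $\beta_n$: identity on $\{d_n<\frac52\}$, $1-P_n^{\rm mid}$ on $\{\frac52<d_n<\frac92\}$, $0$ on $\{d_n>\frac92\}$;
* $\gamma_n$: identity on $\{d_n'<\frac{11}2\}$, $P_n^{\rm mid}$ on $\{\frac{11}2<d_n'<\frac{15}2\}$, $0$ on $\{d_n'>\frac{15}2\}$.

Then $\beta_n\le\gamma_n\le\beta_{n+1}$, since $\{d_n<\frac92\}\subset\{d_n'<\frac{11}2\}$ and $\{d_n'<\frac{15}2\}\subset\{d_{n+1}<1\}$.

**Step 3: the operators.** The idea is to impose Dirichlet conditions whose position depends on the sector. The model is the form $\int|u'|^2$ restricted to $\{u\in H^1(\mathbb R):\mathbf 1_{(0,1)}u=u\}$, which gives the Dirichlet Laplacian of $(0,1)$. For $\pi$ one of $\beta_n$, $\gamma_n-\beta_n$, $\beta_{n+1}-\gamma_n$, restrict $q$ to $\{u\in H^1(\mathbb R^3):\pi u=u\}$. All these functions live in a fixed bounded set, on which $(q(u)+\|u\|^2)^{1/2}$ is equivalent to the $H^1$ norm. The set is closed in $H^1$ because $\pi$ is $L^2$-continuous, so the form is closed. It is densely defined in $\mathrm{Ran}\,\pi$: take sums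 of $C_0^\infty$ functions on the open regions listed, projected by $P_n^{\rm mid}$, $1-P_n^{\rm mid}$ (or $1-P_{n+1}^{\rm mid}$) where required. By Rellich's theorem we obtain operators with compact resolvent,
$$G_n\ \text{on }\mathrm{Ran}\,\beta_n,\qquad S_n\ \text{on }\mathrm{Ran}(\gamma_n-\beta_n),\qquad X_{n+1}\ \text{on }\mathrm{Ran}(\beta_{n+1}-\gamma_n),$$
with form domains $\mathcal Q(\cdot)$. Here $G_n$ is everything inside the inner barriers of shell $n$, $S_n$ is the middle of shell $n$, and $X_{n+1}$ is what lies between the outer barriers of shell $n$ and the inner ones of shell $n+1$. Let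
$$D_n=G_n\oplus S_n\oplus X_{n+1}\quad\text{on }\mathrm{Ran}\,\beta_{n+1}.$$

*The form of $D_n$ is the restriction of the form of $G_{n+1}$ to $\mathcal Q(D_n)\subset\mathcal Q(G_{n+1})$.* The inclusion is clear. We must check that the three summands are mutually $q$-orthogonal. Functions of $\mathcal Q(G_n)$ and $\mathcal Q(S_n)$ overlap only in $\{\frac52<d_n<\frac92\}$, where the first are non-mid and the second mid. Functions of $\mathcal Q(S_n)$ and $\mathcal Q(X_{n+1})$ overlap only in $\{\frac{11}2<d_n'<\frac{15}2\}$, where the first are mid and the second non-mid. In both regions $\vec a=\vec a_n$ is rotation invariant, so sector orthogonality applies. Functions of $\mathcal Q(G_n)$ and $\mathcal Q(X_{n+1})$ do not overlap.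

**Step 4: dependence on the dilations.** *$G_n$ depends only on $t_1,\dots,t_{n-1}$.* It lives in $\{d_n\le\frac92\}$, where $\theta_n=\theta_{in}(d_n)$ and no $\vec a_k$, $k>n$, is present.

*$X_{n+1}$ scales exactly.* Put $x=o_n+Ly$, $L=t_nR_n$. Then $L\nabla_x\varphi=\nabla_y\varphi$, $R_{n+1}=20L$, $o_{n+1}-o_n=-200Le_1$. On the region of $X_{n+1}$ we have $d_n'\ge\frac{11}2$, hence $d_n\ge5$, so $\theta_n=\theta_{out}(d_n')$. There only $\vec a_n$ and $\vec a_{n+1}=\Psi_{n+1}\theta_{in}(d_{n+1})\nabla\varphi_{n+1}$ can be nonzero. In the variable $y$, $d_n'$ is the distance to the circle of radius $10$ about $0$, and $20d_{n+1}$ the distance to the circle of radius $200$ about $-200e_1$. No $t$ is left. For $S_{n+1}$ the same change of variables leaves only $t_{n+1}$. Hence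
$$\sigma(X_{n+1})=(t_nR_n)^{-2}\,\Sigma^X_{n+1},\qquad\sigma(S_{n+1})=(t_nR_n)^{-2}\,\Sigma^S_{n+1}(t_{n+1}), \tag{10}$$
where $\Sigma^X_{n+1}$ depends only on $(\Psi_n,\Psi_{n+1})$ and $\Sigma^S_{n+1}(t)$ only on $\Psi_{n+1}$ and $t\in[1,1+\tau_{n+1}]$ (all counted with multiplicity). This is the reason for splitting off $S_n$. With a single cut in shell $n$, the outside would contain both the undilated inner half and the dilated outer half of the ring, and would not scale. Now only $S_n$ sees the mismatch, and Section 8 shows that it hardly feels it.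

**Step 5: a lower bound and a counting bound.** Both are needed to choose $t_n$.

(i) In the variable $y$, functions of $\mathcal Q(X_{n+1})$ and $\mathcal Q(S_{n+1})$ are supported in the ball of radius $360$ about $-200e_1$, since $20\cdot14.5<360$ and $20\cdot17.5\,t_{n+1}<360$. By the diamagnetic inequality (b) and the lowest Dirichlet eigenvalue of a ball, every element of $\Sigma^X_{n+1}$ and $\Sigma^S_{n+1}(t)$ is at least $c_0=(\pi/360)^2$.

(ii) If $|\vec a|\le A$ on the relevant support, then $\|\nabla u\|^2\le2q(u)+2A^2\|u\|^2$. If all supports lie in a cube of side $Y$, comparison with the Dirichlet Laplacian of the cube (eigenvalues $\pi^2|k|^2/Y^2$, $k\in\{1,2,\dots\}^3$) shows that at most $(Y\sqrt{2E+2A^2}/\pi)^3$ eigenvalues are $\le E$. Apply this twice.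

* For $G_n$, $G_{n+1}$ at level $E_n+1$: $A\le n+1$, $Y\le CR_{n+1}\le C\bar R_n$, $E_n\le n^2$. By min–max the counting function of $D_n$ is at most that of $G_{n+1}$.
* For $\Sigma^X_{n+1}$, $\Sigma^S_{n+1}(1)$ in the variable $y$ at level $1.03R_n^2(E_n+1)\le C\bar R_n^2(n^2+1)$: $Y\le C$, and $A\le\max(\Psi_n,\Psi_{n+1}/20)\le(n+1)\bar R_n$, because $\rho\ge1$ on the part from $\vec a_n$ and $\rho\ge20$ on the part from $\vec a_{n+1}$.

As $n+1\le\bar R_n$, in all cases we get a bound, independent of all $t_k$,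
$$N_n:=C\bar R_n^6\ (\ge1) \tag{11}$$
for the number of eigenvalues $\le E_n+1$ of each of $G_n,D_n,G_{n+1}$, and for the number of elements of $\Sigma^X_{n+1}$ and $\Sigma^S_{n+1}(1)$ together that are $\le1.03R_n^2(E_n+1)$.

## 7. Exponential decoupling

We compare $D_n$ with $G_{n+1}$. Number the four zones of shell $n$ by $i=1,\dots,4$, with variable $s_i$, center $c_i$ and component as follows:

* $i=1$: $s_1=d_n$, $c_1=\frac52$, mid;
* $i=2$: $s_2=d_n$, $c_2=\frac92$, non-mid;
* $i=3$: $s_3=d_n'$, $c_3=\frac{11}2$, non-mid;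
* $i=4$: $s_4=d_n'$, $c_4=\frac{15}2$, mid.

Let $Z_i=\{|s_i-c_i|<\frac12\}$ be the zone, $P_i=P_n^{\rm mid}$ or $1-P_n^{\rm mid}$ according to the component, and $\chi_i$ a smooth $[0,1]$-valued function of $s_i$ (profile fixed) with $\chi_i=1$ for $|s_i-c_i|\le\frac1{32}$ and $\chi_i=0$ for $|s_i-c_i|\ge\frac1{16}$. Define
$$J=J_n=1-\sum_{i=1}^4\chi_iP_i .$$
So $J$ erases each component near its own cut. On mid functions it is multiplication by $1-\chi_1-\chi_4$, on non-mid ones by $1-\chi_2-\chi_3$. By (5), the supports of $\chi_1,\chi_4$ are disjoint, and so are those of $\chi_2,\chi_3$. Hence $J=J^*$ and $0\le J\le1$. It commutes with $\beta_{n+1}$, which is the identity on shell $n$. And $J$ maps $\mathcal Q(G_{n+1})$ into $\mathcal Q(D_n)$: for $u\in\mathcal Q(G_{n+1})$ the function $Ju$ is in $H^1$, and since the relevant components vanish near the cuts defining $\beta_n,\gamma_n$, each of $\beta_nJu$, $(\gamma_n-\beta_n)Ju$, $(\beta_{n+1}-\gamma_n)Ju$ is in $H^1$.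

**Lemma 1.** Let $T\in\{D_n,G_{n+1}\}$.

(a) If $u\in D(T)$, then $Ju\in D(D_n)\cap D(G_{n+1})$ and $D_nJu=G_{n+1}Ju=JTu+Ku$, where
$$Ku=\sum_{i=1}^4\big(\Delta\chi_i\,w_i+2\nabla\chi_i\cdot\nabla_aw_i\big),\qquad w_i=P_iu\ \text{ on }Z_i .$$

(b) If $Tu=\lambda u$ with $\lambda\le E_n$, then $\|(1-J)u\|\le\varepsilon_n\|u\|$ and
$$\|(D_n-\lambda)Ju\|=\|(G_{n+1}-\lambda)Ju\|=\|Ku\|\le\varepsilon_n\|u\|,\qquad\varepsilon_n=C(1+E_n)e^{-\Psi_n/1280}.$$

*Proof of (a).* We compute the commutator of $J$ with the form. Let $v\in\mathcal Q(G_{n+1})$, $v_i=P_iv$ on $Z_i$. By sector orthogonality,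
$$q(\chi_iw_i,v)-q(u,\chi_iv_i)=\int\nabla_a(\chi_iw_i)\cdot\overline{\nabla_av_i}-\nabla_aw_i\cdot\overline{\nabla_a(\chi_iv_i)}=\int\nabla\chi_i\cdot\big(w_i\overline{\nabla_av_i}-\nabla_aw_i\,\overline{v_i}\big).$$
Since $w_i\overline{\nabla_av_i}=\nabla(w_i\overline{v_i})-\nabla_aw_i\,\overline{v_i}$, integration by parts turns this into $-\int(\Delta\chi_iw_i+2\nabla\chi_i\cdot\nabla_aw_i)\overline{v_i}$. The gradient $\nabla\chi_i$ has only $\rho$- and $z$-components, which do not depend on $\varphi$. So the bracket lies in the sectors of $P_i$, and $v_i$ may be replaced by $v$. Summing with the sign from $J=1-\sum\chi_iP_i$,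
$$q(Ju,v)-q(u,Jv)=\langle Ku,v\rangle .$$
Now $Jv\in\mathcal Q(D_n)\subset\mathcal Q(T)$, so $q(u,Jv)=\langle Tu,Jv\rangle=\langle JTu,v\rangle$. Thus $q(Ju,v)=\langle JTu+Ku,v\rangle$ for all $v\in\mathcal Q(G_{n+1})$, in particular for all $v\in\mathcal Q(D_n)$. As $Ju\in\mathcal Q(D_n)\subset\mathcal Q(G_{n+1})$ and $JTu+Ku\in\mathrm{Ran}\,\beta_{n+1}$, both claims follow from the definition of the operator of a form.

*Proof of (b).* This is an exponential decay estimate in each zone. Fix $i$ and drop it: $Z=\{\alpha<s<\alpha+1\}$ with $\alpha=c_i-\frac12$, $|\nabla s|=1/R$ with $R=R_n$ or $t_nR_n$, and $w$ the component of $u$.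

**Step 1: a localized energy identity.** Let $h$ be a real Lipschitz function of $s$, compactly supported in $Z$. Then $h^2w\in\mathcal Q(T)$. For $T=G_{n+1}$ this is clear. For $T=D_n$ write $u=u_1+u_2+u_3$ along the three summands. The projections $\beta_n,\gamma_n$ commute on $Z$ with $P_i$ and with functions of $s$ (recall that near $Z$ the cut of the component $P_i$ is a level set of $s$). So the three parts of $h^2w$ are $h^2P_iu_1,h^2P_iu_2,h^2P_iu_3$, each in $H^1$. Hence, by sector orthogonality, $\mathrm{Re}\int_Z\nabla_aw\cdot\overline{\nabla_a(h^2w)}=\mathrm{Re}\,q(u,h^2w)=\lambda\|hw\|^2$. Since $\mathrm{Re}\,\nabla_aw\cdot\overline{\nabla_a(h^2w)}=|\nabla_a(hw)|^2-|\nabla h|^2|w|^2$,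
$$q(hw)=\lambda\|hw\|^2+\||\nabla h|w\|^2. \tag{12}$$
By (9), $q(hw)\ge4E_n\|hw\|^2$. With $\lambda\le E_n$ this gives
$$3E_n\|hw\|^2\le\||\nabla h|w\|^2. \tag{13}$$

**Step 2: an exponential weight.** Put $\ell(s)=\min(s-\alpha,\alpha+1-s)$ and $h=e^F\xi$ with $F=\sqrt{E_n}\,R\,(\ell-\frac18)_+$, and $\xi$ a Lipschitz function of $\ell$, $0\le\xi\le1$, with $\xi=0$ for $\ell\le\frac1{16}$, $\xi=1$ for $\ell\ge\frac18$. Then $|\nabla F|^2\le E_n$, and $F=0$ on $\mathrm{supp}\,\nabla\xi$. So $|\nabla h|^2\le2E_nh^2+2|\nabla\xi|^2$, and (13) yields $E_n\|e^F\xi w\|^2\le2\||\nabla\xi|w\|^2\le CR^{-2}\|u\|^2$. On the core $\{|s-c_i|\le\frac18\}$ we have $\ell\ge\frac38$, so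
$$F\ge\tfrac14\sqrt{E_n}R\ge\tfrac14\cdot\tfrac{g_n}{320}\bar R_n=\Psi_n/1280 .$$
Since $E_nR^2\ge\Psi_n^2/102400\ge1$ (as $\Psi_n\ge320$), we get $\|w\|_{core}\le Ce^{-\Psi_n/1280}\|u\|$.

**Step 3: the gradient.** Apply (12) with $h$ supported in the core, $h=1$ for $|s-c_i|\le\frac1{16}$, $0\le h\le 1$, $|\nabla h|\le C/R$. On $\{|s-c_i|\le\frac1{16}\}$ we find $\|\nabla_aw\|^2\le(E_n+CR^{-2})\|w\|_{core}^2$.

**Step 4: conclusion.** The functions $\chi_i$ and $\nabla\chi_i$ are supported in $|s_i-c_i|\le\frac1{16}$, and $|\nabla\chi_i|\le C/R$. Also $|\Delta\chi_i|\le C/R^2$: if $d$ is the distance to the circle, then $\Delta d=\frac1d+\frac1\rho\partial_\rho d=O(1/R)$ in the zone. Since $R\ge1$, adding the four zones gives $\|(1-J)u\|\le\varepsilon_n\|u\|$ and $\|Ku\|\le\varepsilon_n\|u\|$. By (a), $(D_n-\lambda)Ju=JTu+Ku-\lambda Ju=Ku$, and likewise for $G_{n+1}$. $\square$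

**Lemma 2.** Let $I$ be a finite union of disjoint compact intervals with $\sup I\le E_n$ and $\mathrm{dist}(\partial I,\sigma(D_n))\ge g$, $0<g\le1$. Then
$$\|\mathbf 1_I(D_n)-\mathbf 1_I(G_{n+1})\|\le2\sqrt{N_n}\,\varepsilon_n/g .$$
Moreover, if $\varepsilon_n\le\frac12$, each eigenvalue $\le E_n$ of $G_{n+1}$ is within $2\varepsilon_n$ of $\sigma(D_n)$.

*Proof.* Both operators act on $\mathrm{Ran}\,\beta_{n+1}$. The aim is to bound the two quantities in (d).

Let $D_nu=\lambda u$, $\|u\|=1$, $\lambda\in I$. Then $\mathrm{dist}(\lambda,\mathbb R\setminus I)=\mathrm{dist}(\lambda,\partial I)\ge g$. So Lemma 1 gives $\|\mathbf 1_{I^c}(G_{n+1})Ju\|\le g^{-1}\|(G_{n+1}-\lambda)Ju\|\le\varepsilon_n/g$, and $\|\mathbf 1_{I^c}(G_{n+1})u\|\le\varepsilon_n+\varepsilon_n/g\le2\varepsilon_n/g$. An orthonormal eigenbasis of $\mathrm{Ran}\,\mathbf 1_I(D_n)$ has at most $N_n$ vectors. Summing squares over it, $\|\mathbf 1_{I^c}(G_{n+1})\mathbf 1_I(D_n)\|\le2\sqrt{N_n}\varepsilon_n/g$.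

Conversely, let $G_{n+1}v=\lambda v$, $\|v\|=1$, $\lambda\in I$. If $\mu\in\sigma(D_n)\setminus I$, a point of $\partial I$ lies between $\lambda$ and $\mu$, and that point is at distance at least $g$ from $\mu$. So $|\lambda-\mu|\ge g$. The same argument gives $\|\mathbf 1_{I^c}(D_n)\mathbf 1_I(G_{n+1})\|\le2\sqrt{N_n}\varepsilon_n/g$. Now use (d).

For the last claim, if $G_{n+1}v=\lambda v$ with $\lambda\le E_n$, then $\|(D_n-\lambda)Jv\|\le\varepsilon_n\|v\|$ and $\|Jv\|\ge(1-\varepsilon_n)\|v\|\ge\frac12\|v\|$. $\square$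

Note that only $\sigma(D_n)$ has to avoid $\partial I$. No information on $\sigma(G_{n+1})$ is assumed.

## 8. Dilating the outer half of a ring

**Lemma 3.** Let $n\ge2$ and let $\sigma_k(t)$ be the $k$-th element of $\Sigma^S_n(t)$ (with multiplicity). For $1\le t\le1+\tau_n$ and $\tau_n$ smaller than an absolute constant,
$$|\sigma_k(t)-\sigma_k(1)|\le C\tau_n\,\sigma_k(t).$$

*Proof.* We build a diffeomorphism, close to the identity, which carries the ring with $t=1$ to the ring with parameter $t$, *including its vector potential*.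

**Step 1: the diffeomorphism.** The claim is invariant under dilation, so take $R_n=1$, $o_n=0$. Let $d$ be the distance to $\{\rho=10,z=0\}$ and $d'(x)=t^{-1}\mathrm{dist}(x,\{\rho=10t,z=0\})$, so that $d'(tx)=d(x)$. Let $\omega:\mathbb R\to[0,1]$ be smooth, $\omega=0$ on $(-\infty,5]$, $\omega=1$ on $[\frac{11}2,\infty)$, and
$$\Phi_t(x)=\big(1+(t-1)\omega(d(x))\big)x .$$
This is smooth, as $\omega(d)$ is constant near the circle and near the axis (where $d\geq 10$). Since $\nabla(\omega\circ d)$ is supported in $|x|\le15.5$, we have $\|D\Phi_t-1\|\le C(t-1)<1$. So $\Phi_t$ is the identity plus a strict contraction, hence a bijection, and by the inverse function theorem a diffeomorphism of $\mathbb R^3$. It commutes with rotations about the axis and preserves $\varphi$.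

**Step 2: the regions correspond.** $\Phi_t$ is the identity on $\{d\le5\}$, so it maps $\{d\le\frac52\}$ and $\{d\le\frac92\}$ to themselves. On $\{d\ge\frac{11}2\}$ it is $x\mapsto tx$, so it maps $\{d\ge\frac{11}2\}$, $\{d\ge\frac{15}2\}$ onto $\{d'\ge\frac{11}2\}$, $\{d'\ge\frac{15}2\}$. Taking complements, it maps $\{\frac52<d<\frac{15}2\}$ onto $\{d>\frac52,d'<\frac{15}2\}$, and $\{\frac92<d<\frac{11}2\}$ onto $\{d>\frac92,d'<\frac{11}2\}$. These are the mid and non-mid regions of $S_n$ for parameters $1$ and $t$.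

**Step 3: the potentials correspond.** Let $\theta^{(t)}$ be the profile with parameter $t$. Then $\theta^{(t)}\circ\Phi_t=\theta^{(1)}$:

* for $d(x)\le5$, $\Phi_t(x)=x$ and both sides are $\theta_{in}(d(x))$;
* for $d(x)\ge\frac{11}2$, $d'(tx)=d(x)\ge\frac{11}2$, so $d(tx)\ge5$ by (5), and both sides are $\theta_{out}(d(x))$;
* for $5<d(x)<\frac{11}2$, points move by at most $15.5(t-1)\le\frac15$, so the image has $d\ge4$ and $d'\le6$, and both sides are $1$.

Hence $\Phi_t^*(\Psi_n\theta^{(t)}d\varphi)=\Psi_n\theta^{(1)}d\varphi$.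

**Step 4: comparison of Rayleigh quotients.** By Steps 1 and 2, $u\mapsto u\circ\Phi_t$ is a bijection from the form domain of $S_n$ with parameter $t$ onto that with parameter $1$ (it preserves sectors and $H^1$). With $a$ the one-form for parameter $t$,
$$d(u\circ\Phi_t)-i(\Phi_t^*a)\,(u\circ\Phi_t)=\Phi_t^*(du-iau).$$
As $D\Phi_t$ and $\det D\Phi_t$ are $1+O(\tau_n)$, a change of variables shows that Rayleigh quotients change by factors in $[(1+C\tau_n)^{-1},1+C\tau_n]$. Min–max gives the claim. $\square$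

## 9. Choosing the dilations away from resonance

Put
$$\delta_n=\frac{\eta_n}{4(N_n+1)},\qquad\nu_n=\frac{2\sqrt{N_n}\,\varepsilon_n}{\delta_n}. \tag{14}$$
The hierarchy of exponentials is: dilation $\tau_n$, then margin $\eta_n=\tau_n^2$ (and, up to powers of $\bar R_n$, $\delta_n$), then the tunneling error $\varepsilon_n$ and all quantities of stage $n+1$, each much smaller.

**Step 1: the inequalities.** For $\bar R_1$ large the following hold for all $n$, with $C$ the constant of Lemma 3:
$$\tfrac{4N_n^2\eta_nR_n^2}{c_0}<\tau_n,\qquad C\tau_{n+1}(E_n+1)\le\eta_n\le\tfrac12, \tag{15}$$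
$$\nu_n\le2^{-n-2},\qquad4\varepsilon_n\le\delta_n\le1,\qquad\eta_{n+1}\le\delta_n. \tag{16}$$
Indeed $\tau_{n+1}\le e^{-20\kappa\Psi_n}$, $\eta_{n+1}\le e^{-40\kappa\Psi_n}$, $\frac1{1280}-2\kappa>\kappa$, $N_n=C\bar R_n^6$, $E_n\le\bar R_n^2$, $R_n\le2\bar R_n$. So each inequality follows from one of the form $C'\bar R_n^{C'}e^{-\kappa\Psi_n}\le2^{-n-2}$ with an absolute $C'$. For example, the first amounts to $4N_n^2R_n^2c_0^{-1}e^{-\kappa\Psi_n}<1$, and the third has left side at most $C\bar R_n^{11}e^{-(1/1280-2\kappa)\Psi_n}$. Since $\Psi_n\ge\bar R_n=20^{n-1}\bar R_1$ and $2^{n+2}\le8\bar R_n$, it suffices that $8C'y^{C'+1}e^{-\kappa y}\le1$ for all $y\ge\bar R_1$, which holds once $\bar R_1$ is large. (The condition on $\tau_n$ in Lemma 3 is secured in the same way.)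

**Step 2: the choice of $t_n$.** Suppose $t_1,\dots,t_{n-1}$, hence $R_n$ and $G_n$, are chosen. Choose $t_n\in[1,1+\tau_n]$ with
$$|\lambda-(t_nR_n)^{-2}\mu|\ge2\eta_n\qquad\forall\,\lambda\in\sigma(G_n)\cap[0,E_n],\ \forall\,\mu\in\Sigma^X_{n+1}\cup\Sigma^S_{n+1}(1). \tag{17}$$
This is possible. The sets $\sigma(G_n)$, $\Sigma^X_{n+1}$, $\Sigma^S_{n+1}(1)$ do not depend on $t_n$ (Section 6, Step 4). If $\mu>1.03R_n^2(E_n+1)$, then $(tR_n)^{-2}\mu>E_n+1$ for all admissible $t$ (as $t^2\le1.0201$), and the inequality is automatic because $2\eta_n\le1$. So by (11) at most $N_n^2$ pairs $(\lambda,\mu)$ matter. For each, $t\mapsto(tR_n)^{-2}\mu$ is monotone with derivative of modulus $2\mu R_n^{-2}t^{-3}\ge c_0R_n^{-2}$. So the set of bad $t$ has measure at most $4\eta_nR_n^2/c_0$. The total bad measure is at most $4N_n^2\eta_nR_n^2/c_0<\tau_n$ by (15).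

**Step 3: the consequence, whatever is chosen later.** For every $\lambda\in\sigma(G_n)\cap[0,E_n]$ and all later choices $t_{n+1}\in[1,1+\tau_{n+1}]$, etc.,
$$\mathrm{dist}(\lambda,\sigma(X_{n+1}))\ge2\eta_n,\qquad\mathrm{dist}(\lambda,\sigma(S_{n+1}))\ge\eta_n. \tag{18}$$
The first is (17) with (10). For the second let $L=t_nR_n$ and consider an element $L^{-2}\sigma_k(t_{n+1})$ of $\sigma(S_{n+1})$. If it is $>E_n+1$, it is at distance $>1$ from $\lambda$. If it is $\le E_n+1$, then by Lemma 3 it differs from $L^{-2}\sigma_k(1)$ by at most $C\tau_{n+1}(E_n+1)\le\eta_n$, and $L^{-2}\sigma_k(1)$ is at distance $\ge2\eta_n$ from $\lambda$ by (17).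

## 10. Isolating intervals and convergence of spectral projections

**Step 1: intervals with ends away from $\sigma(D_n)$.** Lemma 2 needs such intervals, and they should contain no levels of $X_{n+1}$ or $S_{n+1}$. Let $\Lambda\subset\sigma(G_n)\cap[0,E_n-1]$ be finite. For $\lambda\in\Lambda$ the interval $(\lambda,\lambda+\eta_n/2)$ contains at most $N_n$ points of $\sigma(D_n)$, which divide it into at most $N_n+1$ gaps. The midpoint $b_\lambda$ of the longest gap satisfies $\mathrm{dist}(b_\lambda,\sigma(D_n))\ge\eta_n/(4(N_n+1))=\delta_n$. Choose $a_\lambda\in(\lambda-\eta_n/2,\lambda)$ in the same way. Put $I(\Lambda)=\bigcup_{\lambda\in\Lambda}[a_\lambda,b_\lambda]$. Then: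

* each component of $I(\Lambda)$ contains a point of $\Lambda$, and $\mathrm{dist}(\partial I(\Lambda),\sigma(D_n))\ge\delta_n$;
* the total length is at most $|\Lambda|\eta_n$, and every point of $I(\Lambda)$ is within $\eta_n/2$ of $\Lambda$;
* hence, by (18),
$$I(\Lambda)\cap\sigma(X_{n+1})=\emptyset,\qquad I(\Lambda)\cap\sigma(S_{n+1})=\emptyset. \tag{19}$$

**Step 2: the recursion.** Fix $n_0$ with $E_{n_0}\ge4$ and put
$$\Lambda_{n_0}=\sigma(G_{n_0})\cap[0,E_{n_0}/2],\qquad I_{n_0}=I(\Lambda_{n_0}),\qquad P_{n_0+1}=\mathbf 1_{I_{n_0}}(G_{n_0+1}).$$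
Since $G_{n_0}$ is a direct summand of $D_{n_0}$, $\mathbf 1_{[0,E_{n_0}/2]}(G_{n_0})\le\mathbf 1_{I_{n_0}}(D_{n_0})$. So Lemma 2 with $g=\delta_{n_0}$ gives
$$\|(1-P_{n_0+1})\,\mathbf 1_{[0,E_{n_0}/2]}(G_{n_0})\|\le\nu_{n_0}. \tag{20}$$
For $n\ge n_0+1$ define recursively
$$\Lambda_n=\sigma(G_n)\cap I_{n-1},\qquad I_n=I(\Lambda_n),\qquad P_{n+1}=\mathbf 1_{I_n}(G_{n+1}).$$
By the inclusion $I_n\subset I_{n-1}$ proved next, all these sets lie in $(-\infty,E_{n_0}/2+1]\subset(-\infty,E_{n_0}-1]$. As $E_n$ is nondecreasing, the requirements $\Lambda_n\subset[0,E_n-1]$ and $\sup I_n\le E_n$ hold at each step.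

**Step 3: $I_n\subset I_{n-1}$ and $\|P_{n+1}-P_n\|\le\nu_n$ for $n\ge n_0+1$.** By the last part of Lemma 2 (at stage $n-1$; $\varepsilon_{n-1}\le\frac14$ by (16)), points of $\Lambda_n$ are within $2\varepsilon_{n-1}\le\delta_{n-1}/2$ of $\sigma(D_{n-1})$. As $\partial I_{n-1}$ is at distance $\ge\delta_{n-1}$ from $\sigma(D_{n-1})$, the points of $\Lambda_n$ are at distance $\ge\delta_{n-1}/2\ge\eta_n/2$ from $\partial I_{n-1}$, and they lie in $I_{n-1}$. Since $a_\lambda,b_\lambda$ are at distance $<\eta_n/2$ from $\lambda$, we get $I_n\subset I_{n-1}$.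

By (19) at stage $n-1$, $I_n\cap\sigma(S_n)\subset I_{n-1}\cap\sigma(S_n)=\emptyset$. By (19) at stage $n$, $I_n\cap\sigma(X_{n+1})=\emptyset$. So only $G_n$ contributes to the spectral projection of $D_n=G_n\oplus S_n\oplus X_{n+1}$:
$$\mathbf 1_{I_n}(D_n)=\mathbf 1_{I_n}(G_n)=\mathbf 1_{I_{n-1}}(G_n)=P_n .$$
The second equality holds because $\sigma(G_n)\cap I_{n-1}=\Lambda_n\subset I_n\subset I_{n-1}$. Lemma 2 with $g=\delta_n$ now gives $\|P_n-P_{n+1}\|\le\nu_n<1$. Observe how the non-resonance is used twice: at stage $n-1$ against the ring $S_n$ before its $t_n$ is known, and at stage $n$ against $X_{n+1}$.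

**Step 4: the limit.** Projections at distance $<1$ have equal rank, so $\mathrm{rank}\,P_n=r<\infty$ is constant for $n\ge n_0+1$. For such $n$, $|\Lambda_n|\le r$, so $I_n$ has at most $r$ components, of total length at most $r\eta_n\to0$. Let $I_\infty=\bigcap I_n$, an intersection of nested compact sets. It has at most $r$ points: among $r+1$ points, two would lie in a common component of $I_n$ for every $n$, which is impossible once $r\eta_n$ is below their minimal separation. Since $\sum\nu_n<\infty$, $P_n\to P_\infty$ in norm, $P_\infty$ is an orthogonal projection, and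
$$\|P_\infty-P_{n_0+1}\|\le\sum_{n>n_0}\nu_n. \tag{21}$$

## 11. Eigenvectors of $H$ and completeness

**Step 1: $G_n\to H$ in the strong resolvent sense.** Let $h\in C_0^\infty(\mathbb R^3)$. For $n$ large, $\mathrm{supp}\,h\subset B(0,0.4R_n)\subset\{d_n<1\}$ by (8). Then $h\in\mathcal Q(G_n)$, $q(h,v)=\langle Hh,v\rangle$ for all $v\in\mathcal Q(G_n)$, and $Hh\in\mathrm{Ran}\,\beta_n$. So
$$h\in D(G_n),\qquad G_nh=Hh\qquad(n\text{ large}). \tag{22}$$
Hence for $z\notin\mathbb R$ and $n$ large, $(G_n-z)^{-1}\beta_n(H-z)h=h=(H-z)^{-1}(H-z)h$. By (a) the vectors $(H-z)h$ are dense, and $\|(G_n-z)^{-1}\beta_n\|\le|\mathrm{Im}\,z|^{-1}$. So $(G_n-z)^{-1}\beta_n\to(H-z)^{-1}$ strongly. The set of $F\in C_0(\mathbb R)$ (continuous, vanishing at infinity) with $F(G_n)\beta_n\to F(H)$ strongly is an algebra, is closed in the sup norm, and contains all $x\mapsto(x-z)^{-1}$, $z\notin\mathbb R$. By Stone–Weierstrass, applied to the self-adjoint algebra these functions generate, it is all of $C_0(\mathbb R)$.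

**Step 2: $\mathrm{Ran}\,P_\infty$ consists of finite sums of eigenvectors of $H$.** Let $F\in C_0(\mathbb R)$ vanish on a neighborhood of $I_\infty$. By compactness $I_n$ lies in that neighborhood for $n$ large, so $F(G_{n+1})P_{n+1}=0$ and for every $\phi\in L^2$
$$\|F(G_{n+1})\beta_{n+1}P_\infty\phi\|=\|F(G_{n+1})\beta_{n+1}(P_\infty-P_{n+1})\phi\|\le\|F\|_\infty\|P_\infty-P_{n+1}\|\|\phi\|\to0 .$$
By Step 1 the left side tends to $\|F(H)P_\infty\phi\|$. So $F(H)P_\infty=0$. Choosing such $F_k$ with $0\le F_k\le1$ and $F_k\to\mathbf 1_{\mathbb R\setminus I_\infty}$ pointwise gives $\mathbf 1_{\mathbb R\setminus I_\infty}(H)P_\infty=0$. As $I_\infty$ is finite, $\mathrm{Ran}\,P_\infty\subset\mathcal H_{pp}(H)$, the closed span of the eigenvectors of $H$.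

**Step 3: completeness.** Let $h\in C_0^\infty(\mathbb R^3)$. For $n_0$ large, (22) holds with $n=n_0$, so by the spectral theorem for $G_{n_0}$
$$\|(1-\mathbf 1_{[0,E_{n_0}/2]}(G_{n_0}))h\|\le\frac2{E_{n_0}}\|G_{n_0}h\|=\frac2{E_{n_0}}\|Hh\| .$$
Let $P_\infty$ be the projection built in Section 10 from this $n_0$. By (20) and (21), $\|(1-P_\infty)\mathbf 1_{[0,E_{n_0}/2]}(G_{n_0})\|\le\nu_{n_0}+\sum_{n>n_0}\nu_n$. Hence
$$\mathrm{dist}(h,\mathcal H_{pp}(H))\le\|(1-P_\infty)h\|\le\frac{2\|Hh\|}{E_{n_0}}+\Big(\sum_{n\ge n_0}\nu_n\Big)\|h\| .$$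
The left side does not depend on $n_0$. As $n_0\to\infty$ the right side tends to $0$, because $E_n\to\infty$ (this is where $rf(r)\to\infty$ enters) and $\sum\nu_n<\infty$. So $C_0^\infty\subset\mathcal H_{pp}(H)$, i.e. $\mathcal H_{pp}(H)=L^2(\mathbb R^3)$, and $L^2(\mathbb R^3)$ has an orthonormal basis of eigenfunctions of $H$.

Together with $|\vec B(x)|\le f(|x|)$ and $\sigma(H)=[0,\infty)$ from Section 5, this proves Theorem 2. With $f(r)=(1+r)^{-1/2}$ we have $\vec B\to0$ at infinity and $\vec a$ is a magnetic bottle of the second kind, so Conjecture B is disproved. $\blacksquare$
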